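\title{Quadratic lower bounds for the SIA index of sets of stochastic matrices}

\begin{abstract}
A stochastic matrix is SIA if its powers converge to a matrix of rank one, and the SIA index of a finite set of stochastic matrices is the length of a shortest SIA product of matrices from the set. It has been conjectured that for $n\times n$ matrices this index, when defined, is at most $2n$. We show that the conjecture fails for every $n\ge 15$ and that no linear bound holds: for every $n\ge 6$ there is a set of $0$--$1$ matrices with index at least $(n+1)^2/9$, and pairs of $N\times N$ matrices reach order $N^2/\log N$. The examples are automata built on finite groups all of whose elements have small order. We also bound the index from above, by $n(n-1)/2$ when the matrices share an absorbing state, and in general by the maximal length of a shortest reset word.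
\end{abstract}

\section{The problem and the results}

A square matrix is \emph{stochastic} if its entries are nonnegative and every row sums to $1$. Multiplying a column vector by a stochastic matrix replaces each coordinate by a weighted average of the coordinates, and the first question about repeated averaging is whether it makes all coordinates equal in the limit. A stochastic matrix $A$ is \emph{SIA} (stochastic, indecomposable, aperiodic) if $\lim_{k\to\infty}A^k$ exists and has rank one. The rows of a stochastic matrix of rank one are proportional and have the same sum, so they are equal. Thus $A$ is SIA exactly when $A^kv$ tends to a constant vector for every $v$.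

Now let $\Sigma$ be a finite set of $n\times n$ stochastic matrices, and suppose that at each step we may choose which of them to apply. The set $\Sigma$ is \emph{almost contractive} if some left-infinite product $\cdots A_{i_3}A_{i_2}A_{i_1}$ with all $A_{i_j}\in\Sigma$ converges to a matrix of rank one. Equivalently (Lemma~\ref{lem:column}), some finite product of matrices from $\Sigma$ is SIA. The \emph{SIA index} of an almost contractive set $\Sigma$ is the least $k\ge1$ for which some product $A_{i_k}\cdots A_{i_1}$ with all $A_{i_j}\in\Sigma$ is SIA. It is the shortest period of a periodic schedule that equalizes all coordinates. Let $s(n)$ be the largest SIA index of an almost contractive finite set of $n\times n$ stochastic matrices.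

The smallest cases are quickly settled. For $n=1$ the only matrix is $(1)$, so $s(1)=1$. A $2\times2$ stochastic matrix without a positive column has a zero in each column and no zero row, so it is a permutation matrix; products of permutation matrices are never SIA, and a matrix with a positive column is SIA (Lemma~\ref{lem:column}); hence $s(2)=1$. In general it is known that $s(n)\le (n^3-n)/6$ for $n\ge2$. The problem that we study, taken from \cite{AM}, is to prove or disprove the much stronger conjecture
\[
s(n)\le 2n\qquad\text{for all } n\ge 1 .
\]

To see why a linear bound is a reasonable guess, consider $0$--$1$ stochastic matrices. These are maps from the set of $n$ states to itself, and a finite set of them is a \emph{deterministic automaton} whose \emph{letters} are the maps. A \emph{reset word} is a word whose composed map is constant, and the automaton is \emph{synchronizing} if it has one. A word is SIA as soon as some power of it is a reset word, and the repetitions cost nothing. The single map $i\mapsto\max(i-1,1)$ on $\{1,\dots,n\}$ has SIA index $1$ although it becomes constant only after $n-1$ steps, and Example~\ref{ex:cyclic} gives three maps for which reset words need about $n^2/4$ letters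 while an SIA word has about $n/2$. One is led to expect that a word of linear length can always make one unit of progress, and that repetition does the rest. This expectation is false.

\begin{theorem}\label{thm:exact}
For all $r\ge2$ and $L\ge1$, with $m=2^r$ and $n=m+L$, there is an almost contractive set of $0$--$1$ stochastic $n\times n$ matrices whose SIA index is exactly $\frac m2(L+1)=2^{r-1}(n-2^r+1)$.
\end{theorem}

\begin{corollary}\label{cor:quadratic}
For $n\ge15$ we have $s(n)\ge4(n-7)>2n$, so the conjecture is false for every $n\ge15$. For all $n\ge6$ we have $s(n)\ge(n+1)^2/9$. For $n=2^{r+1}-1$ with $r\ge2$ we have $s(n)\ge(n+1)^2/8$.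
\end{corollary}

For $n\le3$ the conjecture holds, since $s(1)=1$ and $(n^3-n)/6\le 2n$ for $n=2,3$. We do not decide the cases $4\le n\le14$.

The sets in Theorem~\ref{thm:exact} have $m+1$ elements. At the cost of a logarithmic factor, two matrices suffice.

\begin{theorem}\label{thm:two}
For every $N\ge57$ there is an almost contractive set of two $0$--$1$ stochastic $N\times N$ matrices whose SIA index is at least $\dfrac{N^2}{1152\log_2N}$.
\end{theorem}

For upper bounds, call a state $z$ \emph{absorbing} for $A$ if $A_{zz}=1$, and let $\rho(n)$ be the maximum, over all synchronizing deterministic automata with $n$ states and any number of letters, of the length of a shortest reset word. It is finite because there are only finitely many sets of maps on $n$ states.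

\begin{theorem}\label{thm:upper}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] If all matrices of an almost contractive set of $n\times n$ matrices share an absorbing state, then the SIA index of the set is at most $n(n-1)/2$. The sets in Theorems~\ref{thm:exact} and~\ref{thm:two} are of this kind, so in this class the maximal SIA index is $\Theta(n^2)$.
\item[(b)] We have $s(n)\le\rho(n)$. Hence \v{C}ern\'y's conjecture $\rho(n)=(n-1)^2$, or just $\rho(n)=O(n^2)$, would imply $s(n)=\Theta(n^2)$.
\end{enumerate}
\end{theorem}

By Frankl \cite{Frankl} and Pin \cite{Pin}, $\rho(n)\le(n^3-n)/6$, so part (b) also yields the cubic bound on $s(n)$.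

The idea of the lower bounds is to limit what repetition can achieve. The states are the $m$ elements of a finite group $G$ together with a chain of length $L$ that leads from the identity to an absorbing state. One reading of a word $w$ translates $G$ by an element $g$, so repeating $w$ lets one passage through the chain serve at most one coset of $\langle g\rangle$. If all elements of $G$ have small order there are many cosets, and $w$ itself must contain a passage for each. Section~\ref{sec:construction} builds the automaton and works out two examples, Section~\ref{sec:cosets} counts the cosets and proves Theorem~\ref{thm:exact} and Corollary~\ref{cor:quadratic}, and Sections~\ref{sec:two} and~\ref{sec:upper} prove Theorems~\ref{thm:two} and~\ref{thm:upper}.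

\section{Positive columns and automata with zero}\label{sec:prelim}

All passages between matrices and automata go through one criterion; its part (i) is the fact of Doeblin and Markov.

\begin{lemma}\label{lem:column}
\begin{enumerate}
\item[(i)] A stochastic matrix with a positive column is SIA.
\item[(ii)] If $P$ is SIA, then some power of $P$ has a positive column.
\item[(iii)] A finite set $\Sigma$ of stochastic matrices is almost contractive if and only if some finite product of matrices from $\Sigma$ is SIA.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\varepsilon>0$ be the least entry in the $j$-th column of $P$. For a column vector $v$, each coordinate of $Pv$ equals $\varepsilon v_j$ plus a combination of the coordinates of $v$ with nonnegative weights of sum $1-\varepsilon$. Hence $\max Pv-\min Pv\le(1-\varepsilon)(\max v-\min v)$. The intervals $[\min P^kv,\max P^kv]$ are nested, because the coordinates of $P^{k+1}v$ are averages of those of $P^kv$, and their lengths tend to $0$. So $P^kv$ converges to a constant vector. Taking for $v$ the standard basis vectors, we see that every column of $P^k$ converges to a constant column.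

(ii) The limit of $P^k$ has all rows equal to a probability vector $\mu$. Some $\mu_j$ is positive, so the $j$-th column of $P^k$ is positive for large $k$.

(iii) If the partial products $A_{i_k}\cdots A_{i_1}$ converge to a matrix of rank one, then as in (ii) one of them has a positive column, and it is SIA by (i). Conversely, let $P=A_{i_k}\cdots A_{i_1}$ be SIA with $P^t\to R$, and repeat the factors of $P$ periodically. Each partial product has the form $BP^t$ with $B$ one of $k$ fixed stochastic matrices, and $BR=R$ because the rows of $R$ are equal. So the partial products converge to $R$.
\end{proof}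

From now on we index the matrices by letters and attach to a word $w=a_1\cdots a_\ell$ of length $|w|=\ell$ the product $A_w=A_{a_1}\cdots A_{a_\ell}$. The products of a given length are the same as before, so the SIA index is unchanged. A nonempty word $w$ is called SIA if $A_w$ is. When $A_a$ is a $0$--$1$ matrix we write $x\cdot a$ for the state $y$ with $(A_a)_{xy}=1$; then $A_w$ is the matrix of the map $x\mapsto x\cdot w$ in which $a_1$ acts first.

An \emph{automaton with zero} is an automaton on a state set $Q\cup\{\infty\}$ in which every letter fixes $\infty$. It is convenient to place a token on every state and let each letter move all tokens at once. A token \emph{dies} when it reaches $\infty$.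

\begin{lemma}\label{lem:zero}
In an automaton with zero:
\begin{enumerate}
\item[(a)] a nonempty word $w$ is SIA if and only if some power $w^k$ sends every state to $\infty$;
\item[(b)] if every state can be sent to $\infty$ by some word, then the set of letters is almost contractive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\delta_\infty$ be the row vector with a $1$ in position $\infty$ and zeros elsewhere. It is the row of $\infty$ in every $A_w^k$. So if $A_w^k$ converges to a matrix with equal rows, all these rows are $\delta_\infty$, and a convergent sequence of $0$--$1$ matrices equals its limit from some point on. Conversely, if $w^k$ sends everything to $\infty$, so do all higher powers, and the sequence $A_w^k$ is eventually constant with all rows $\delta_\infty$.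

(b) Choose a living token, read a word that sends its current state to $\infty$, and repeat. Dead tokens stay dead, so after finitely many rounds all tokens are dead. The word read so far, extended by a letter if it is empty, is SIA by (a).
\end{proof}

In terms of the infinite periodic word $w^\omega=www\cdots$, part (a) says that $w$ is SIA if and only if every token dies while $w^\omega$ is read.

\section{A group with a slow exit}\label{sec:construction}

We want an automaton with zero in which every SIA word is long. Three shortcuts have to be blocked. Killing a token must cost many letters; tokens must not be able to merge and die together; and repeating a short word must not kill them all. A chain that can be crossed only without interruption blocks the first shortcut. Letting the remaining letters act as translations of a group blocks the second. The choice of the group will block the third.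

Let $G$ be a finite group of order $m\ge2$ with identity $1$, let $T\subseteq G\setminus\{1\}$ be a generating set, and let $L\ge1$. The automaton $\mathcal A(G,T,L)$ has as states the $m$ elements of $G$, the \emph{chain states} $e_1,\dots,e_{L-1}$, and $\infty$, so it has $n=m+L$ states. Put $e_0=1\in G$. All letters fix $\infty$, and on the other states they act as follows.
\begin{itemize}
\item $\tau_h$, for $h\in T$, sends $x\mapsto xh$ for $x\in G$, and $e_i\mapsto h$ for $1\le i\le L-1$.
\item $\kappa$ sends $e_i\mapsto e_{i+1}$ for $0\le i<L-1$ and $e_{L-1}\mapsto e_0$, and fixes every $x\in G\setminus\{1\}$.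
\item $\sigma$ sends $e_{L-1}\mapsto\infty$ and $e_i\mapsto e_0$ for $0\le i<L-1$, and fixes every $x\in G\setminus\{1\}$.
\end{itemize}
For $L=1$ there are no chain states, $\kappa$ is the identity, and $\sigma$ sends $1$ to $\infty$. Figure~\ref{fig:chain} shows the case $L=4$. The \emph{exit word} is
\[
K=\kappa^{L-1}\sigma ,\qquad |K|=L .
\]
It sends $1$ to $\infty$ and fixes every other element of $G$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw[rounded corners=8pt,gray] (-2.2,-1.1) rectangle (0.6,0.9);
\node at (-1.8,0.55) {$G$};
\foreach \i/\x in {0/0,1/2,2/4,3/6}
  \node[circle,draw,inner sep=2pt] (e\i) at (\x,0) {$e_{\i}$};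
\node[circle,draw,inner sep=2pt] (z) at (8,0) {$\infty$};
\draw[->] (e0) -- node[above] {$\kappa$} (e1);
\draw[->] (e1) -- node[above] {$\kappa$} (e2);
\draw[->] (e2) -- node[above] {$\kappa$} (e3);
\draw[->] (e3) to[bend right=40] node[above] {$\kappa$} (e0);
\draw[->,dashed] (e3) -- node[above] {$\sigma$} (z);
\draw[->,dashed] (e1) to[bend left=35] (e0);
\draw[->,dashed] (e2) to[bend left=45] node[below] {$\sigma$} (e0);
\draw[->,dashed] (e0) to[out=150,in=210,looseness=7] node[left] {$\sigma$} (e0);
\end{tikzpicture}
\caption{The letters $\kappa$ (solid) and $\sigma$ (dashed) of $\mathcal A(G,T,4)$ on the identity $e_0$ of $G$ and the chain states $e_1,e_2,e_3$. Both letters fix $\infty$ and all other elements of $G$. The letters $\tau_h$, not drawn, multiply $G$ on the right by $h$ and send $e_1,e_2,e_3$ to $h$. The only way from $G$ to $\infty$ is to read $\kappa\kappa\kappa\sigma$ from $e_0$ without interruption.}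
\label{fig:chain}
\end{figure}

The automaton is almost contractive by Lemma~\ref{lem:zero}(b). Indeed, any $\tau_h$ sends a chain state into $G$; any $x\in G$ is sent to $1$ by a word in the letters $\tau_h$, because in a finite group $x^{-1}$ is a product of elements of the generating set $T$; and $1\cdot K=\infty$.

To follow a token we forget how far along the chain it is. Put $\pi(x)=x$ for $x\in G$ and $\pi(e_i)=1$, and for a word $u$ let $g(u)\in G$ be the product, in order, of the elements $h$ over the letters $\tau_h$ of $u$. Then $g(uu')=g(u)g(u')$, and for every state $x\neq\infty$,
\begin{equation}\label{eq:proj}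
x\cdot u\ne\infty\quad\Longrightarrow\quad\pi(x\cdot u)=\pi(x)\,g(u).
\end{equation}
For a single letter this is read off from the definitions: $\tau_h$ multiplies $\pi$ on the right by $h$, also on the chain, while $\kappa$ and $\sigma$ preserve $\pi$ unless the token dies. The general case follows by induction on $|u|$. In particular, tokens that start at different elements of $G$ never meet outside $\infty$.

For a finite or infinite word $u$ let $u_p$ be its prefix of length $p$, and say that \emph{$K$ occurs at $p$} if the letters number $p+1,\dots,p+L$ of $u$ spell $K$. The next lemma says which token an occurrence of $K$ can kill and how far apart useful occurrences are.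

\begin{lemma}\label{lem:exit}
Let $u$ be a finite or infinite word over the letters of $\mathcal A(G,T,L)$.
\begin{enumerate}
\item[(a)] If the token that starts at $x\in G$ dies while $u$ is read, then there is a $p$ such that $K$ occurs at $p$ and $x=g(u_p)^{-1}$.
\item[(b)] If $K$ occurs at $p$ and at $p'>p$, and $g(u_p)\ne g(u_{p'})$, then $p'-p\ge L+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The only way to enter $\infty$ is by the letter $\sigma$ from $e_{L-1}$. For $i\ge1$, a letter can send a state to $e_i$ only if the letter is $\kappa$ and the state is $e_{i-1}$; in particular no letter fixes $e_i$. The token did not start at any of $e_1,\dots,e_{L-1}$, so we can trace it back $L-1$ steps from $e_{L-1}$ to $e_0$, each step being a letter $\kappa$. Thus the last $L$ letters that the token reads alive spell $K$, and if $p$ letters precede them then $x\cdot u_p=e_0=1$. By \eqref{eq:proj}, $x\,g(u_p)=1$.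

(b) The letter number $p+L$ is $\sigma$. If $p'<p+L$, then $p'+1\le p+L\le p'+L-1$, and the letters in this range are all $\kappa$, a contradiction. If $p'=p+L$, then $u_{p'}=u_pK$, and $g(u_{p'})=g(u_p)$ because $K$ contains no $\tau_h$. Hence $p'\ge p+L+1$.
\end{proof}

The first example shows that Lemma~\ref{lem:exit} makes reset words long for any group, and that this alone says nothing about SIA words.

\begin{example}[A cyclic group]\label{ex:cyclic}
Let $u$ be a reset word of $\mathcal A(G,T,L)$, that is, a word sending every state to $\infty$. By Lemma~\ref{lem:exit}(a), $K$ occurs in $u$ at $m$ positions with pairwise different values of $g(u_p)$. By (b) consecutive ones among them are at least $L+1$ apart, and the last is followed by $L$ letters, so $|u|\ge(m-1)(L+1)+L=m(L+1)-1$.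

Now let $G$ be cyclic with generator $t$ and $T=\{t\}$. The word $w=K\tau_t$ sends every state into $G\cup\{\infty\}$, and on $G$ it kills $1$ and sends every other $x$ to $xt$. So $w^{m+1}$ kills all tokens, and the SIA index is at most $L+1$. For $L=m-1$, that is $n=2m-1$, the three letters $\tau_t,\kappa,\sigma$ have reset words of length at least $(n+1)^2/4-1$ and an SIA word of length $(n+1)/2$.
\end{example}

In this example one occurrence of $K$, repeated periodically, kills all of $G$, because $g(w)$ generates $G$. The smallest group in which no element does so is the Klein four-group, and there the whole argument is visible.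

\begin{example}[The Klein four-group]\label{ex:klein}
Let $G=\{0,a,b,c\}\cong\mathbb Z_2^2$, written additively with $c=a+b$, let $T=\{a,b,c\}$ and $L=2$. There are six states $0,a,b,c,e_1,\infty$, and $K=\kappa\sigma$. We claim that the SIA index is $6$.

Consider $w=K\tau_aK\tau_b$, of length $6$, and record each token after each of the four blocks $K,\tau_a,K,\tau_b$:
\[
\begin{array}{c|cccc}
\text{start}&K&\tau_a&K&\tau_b\\\hline
0&\infty&\infty&\infty&\infty\\
a&a&0&\infty&\infty\\
b&b&c&c&a\\
c&c&b&b&0\\
e_1&0&a&a&c
\end{array}
\]
One reading kills $0$ and $a$, one element from each coset of $\{0,c\}$, and moves the partners $c$ and $b$ onto $0$ and $a$, where the second reading kills them. The token from $e_1$ goes to $c$, then to $0$, and dies in the third reading. So $w$ is SIA.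

Conversely, let $w$ be any SIA word, $\ell=|w|$, $g=g(w)$, and let $u_p$ be the prefixes of $w^\omega$. If $K$ occurs at $p$, it also occurs at $p+\ell,p+2\ell,\dots$, and $g(u_{p+\ell})=g+g(u_p)$. Since $2g=0$, Lemma~\ref{lem:exit}(a) shows that the occurrences at positions congruent to $p$ modulo $\ell$ can kill only the tokens that start at $g(u_p)$ and $g(u_p)+g$. There are four tokens starting in $G$, so there is an occurrence at some $p'$ with $g(u_{p'})\notin\{g(u_p),g(u_p)+g\}$, and shifting $p'$ by multiples of $\ell$ preserves this, so we may take $p<p'<p+\ell$. Then $g(u_{p'})$ differs from both $g(u_p)$ and $g(u_{p+\ell})$. By Lemma~\ref{lem:exit}(b) both gaps $p'-p$ and $p+\ell-p'$ are at least $3$, and $\ell\ge6$.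
\end{example}

\begin{remark}
The rule $e_i\cdot\tau_h=h$ is what makes \eqref{eq:proj} hold on the chain, and the construction collapses without it. Let $G=\mathbb Z_2^r$, $T=G\setminus\{0\}$, $L\ge3$, and suppose that $\tau_h$ fixed the chain states instead. After one $\sigma$ the living tokens occupy the set $S=G$. If $0,h\in S$ with $h\neq0$, the word $\kappa\tau_h\sigma$ sends both $0$ and $h$ to $0$ and every other $x\in G$ to $x+h$, so the new occupied set contains $0$ and has one element fewer. After $m-1$ such rounds $S=\{0\}$, and $K$ finishes. This reset word has length $1+3(m-1)+L<3n$.
\end{remark}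

\section{Counting cosets}\label{sec:cosets}

In a general group the pairs $\{g(u_p),g(u_p)+g\}$ of Example~\ref{ex:klein} become left cosets of the cyclic subgroup generated by $g(w)$.

\begin{proposition}\label{prop:cosets}
Let $w$ be an SIA word for $\mathcal A(G,T,L)$ and let $M=[G:\langle g(w)\rangle]$. If $M\ge2$, then $|w|\ge M(L+1)$. Consequently, if every element of $G$ has order at most $d$ and $m>d$, then the SIA index of $\mathcal A(G,T,L)$ is at least $\frac md(L+1)$.
\end{proposition}

\begin{proof}
Let $\ell=|w|$, $g=g(w)$, and let $u_p$ be the prefix of length $p$ of $w^\omega$. For $p\ge0$ define the left coset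
\[
c(p)=g(u_p)^{-1}\langle g\rangle .
\]
Since $u_{p+\ell}=wu_p$, we have $g(u_{p+\ell})^{-1}=g(u_p)^{-1}g^{-1}$, and so $c(p+\ell)=c(p)$. Also $K$ occurs at $p+\ell$ if and only if it occurs at $p$, because $w^\omega$ has period $\ell$.

Every token dies while $w^\omega$ is read, by Lemma~\ref{lem:zero}(a). So by Lemma~\ref{lem:exit}(a) every $x\in G$ equals $g(u_p)^{-1}$ for some $p$ at which $K$ occurs, and then $x\langle g\rangle=c(p)$. Reducing $p$ modulo $\ell$, we find positions $0\le q_1<\dots<q_M<\ell$ at which $K$ occurs and such that $c(q_1),\dots,c(q_M)$ are the $M$ different left cosets of $\langle g\rangle$. Put $q_{M+1}=q_1+\ell$; then $K$ occurs at $q_{M+1}$ and $c(q_{M+1})=c(q_1)$.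

For $1\le i\le M$ we have $c(q_{i+1})\ne c(q_i)$; for $i=M$ this says $c(q_1)\ne c(q_M)$, and it is here that $M\ge2$ is used. Hence $g(u_{q_{i+1}})\ne g(u_{q_i})$, and Lemma~\ref{lem:exit}(b) gives
\[
\ell=\sum_{i=1}^M(q_{i+1}-q_i)\ge M(L+1).
\]
If all orders are at most $d<m$, then $M=m/|\langle g\rangle|\ge m/d>1$ for every $g$, so $M\ge2$ and the first statement applies to every SIA word.
\end{proof}

Compared with the bound for reset words in Example~\ref{ex:cyclic}, repetition gains at most a factor $d$, and the same example shows that the factor cannot be dropped. The best groups are those with $d=2$.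

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Take $G=V=\mathbb Z_2^r$, written additively so that $e_0=0$, and $T=V\setminus\{0\}$. All orders are at most $2<m$, so by Proposition~\ref{prop:cosets} the SIA index of $\mathcal A(V,T,L)$ is at least $\frac m2(L+1)$.

For equality we need a word that spends exactly one exit word and one translation on each coset; this is why $T$ contains all nonzero elements. Fix $g\in V\setminus\{0\}$ and let $S_1=0,S_2,\dots,S_M$ be representatives of the $M=m/2\ge2$ cosets of $\{0,g\}$. Put
\[
h_i=S_i+S_{i+1}\quad(1\le i<M),\qquad h_M=S_M+g .
\]
Then $h_i\ne0$ for $i<M$ because the $S_i$ are distinct, and $h_M\ne0$ because $S_M$ does not lie in the coset $\{0,g\}$ of $S_1$. So the word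
\[
w=K\tau_{h_1}K\tau_{h_2}\cdots K\tau_{h_M},\qquad|w|=\tfrac m2(L+1),
\]
is defined. The sums telescope: $h_1+\dots+h_{i-1}=S_i$ for $1\le i\le M$, and $h_1+\dots+h_M=g$.

Let a token at $x\in V$ read $w$. As long as it lives, it meets each $K$ at a state of $V$, namely at $x+S_i$ for the $i$-th $K$, and $K$ kills it if this state is $0$ and fixes it otherwise. So the token dies if $x\in\{S_1,\dots,S_M\}$ and ends at $x+g$ otherwise. One of $x$ and $x+g$ is a representative $S_i$, so every token in $V$ dies within two readings of $w$. Finally, $w$ ends with a letter $\tau_h$ and therefore sends every state into $V\cup\{\infty\}$. Hence $w^3$ sends everything to $\infty$, and $w$ is SIA.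
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:quadratic}]
For fixed $n$, Theorem~\ref{thm:exact} gives $s(n)\ge\varphi(m):=\frac12m(n+1-m)$ for every power of two $m$ with $4\le m\le n-1$.

For $m=8$ we get $\varphi(8)=4(n-7)$, and $4(n-7)>2n$ if and only if $n\ge15$. For instance, $\mathcal A(\mathbb Z_2^3,T,7)$ has $15$ states and SIA index exactly $32>30$.

Let $n\ge6$ and $\alpha=(n+1)/3$. The interval $(\alpha,2\alpha]$ contains a power of two $m$. Since $\alpha>2$ we have $m\ge4$, and $m\le2(n+1)/3\le n-1$ because $n\ge5$. The function $\varphi(m)=\frac12m(3\alpha-m)$ is concave and $\varphi(\alpha)=\varphi(2\alpha)=\alpha^2$, so $s(n)\ge\alpha^2=(n+1)^2/9$.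

If $n=2^{r+1}-1$ with $r\ge2$, then $m=(n+1)/2$ is admissible and $\varphi(m)=(n+1)^2/8$.
\end{proof}

\section{Two letters}\label{sec:two}

An automaton with $k$ letters can be simulated by one with two letters: one letter advances a counter, and the other applies the original letter selected by the counter. This multiplies the number of states by $k$. We must check that the simulation creates no short SIA words.

Let $\mathcal A$ be an automaton with zero on $Q\cup\{\infty\}$, $Q\neq\emptyset$, with letters $a_0,\dots,a_{k-1}$. Define $\mathcal A'$ on $(Q\times\{0,\dots,k-1\})\cup\{\infty\}$ with two letters $a,b$ that fix $\infty$ and act by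
\[
(x,j)\cdot b=(x,\min(j+1,k-1)),\qquad
(x,j)\cdot a=\begin{cases}(x\cdot a_j,0)&\text{if }x\cdot a_j\ne\infty,\\ \infty&\text{otherwise.}\end{cases}
\]
Call $Q\times\{0\}$ the \emph{ground level} and identify it with $Q$. For every $j\ge0$ the word $b^ja$ acts on the ground level as the letter $a_{\min(j,k-1)}$.

\begin{lemma}\label{lem:encode}
If $\mathcal A$ is almost contractive, then so is $\mathcal A'$, and the SIA index of $\mathcal A'$ is at least that of $\mathcal A$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:zero}(a) some word $a_{i_1}\cdots a_{i_t}$ sends all states of $\mathcal A$ to $\infty$. The letter $a$ brings every living token of $\mathcal A'$ to the ground level, so $a\,b^{i_1}a\cdots b^{i_t}a$ sends all states of $\mathcal A'$ to $\infty$.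

Let $w$ be an SIA word for $\mathcal A'$. It contains the letter $a$, because $b$ fixes the states $(x,k-1)$. To decode $w$ we want it to end in $a$, so write $w=w_1w_2$ with $w_1$ ending in $a$ and $w_2$ a power of $b$. If $(w_1w_2)^e$ sends everything to $\infty$, then so does $(w_2w_1)^{e+1}=w_2(w_1w_2)^ew_1$. Thus $w_2w_1$ is an SIA word of the same length, and it has the form $b^{j_1}a\cdots b^{j_t}a$ with $1\le t\le|w|$. On the ground level it acts as $v=a_{i_1}\cdots a_{i_t}$ with $i_\nu=\min(j_\nu,k-1)$. So a power of $v$ sends $Q$ to $\infty$, and $v$ is an SIA word for $\mathcal A$ with $|v|=t\le|w|$.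
\end{proof}

It remains to choose the group. The group $\mathbb Z_2^r$ needs $r$ generators, so $k=r+2$; the number of states then grows by a logarithmic factor, and the bound obtained from Proposition~\ref{prop:cosets} and Lemma~\ref{lem:encode} loses the square of that factor. It is cheaper to keep $k$ bounded and let the orders grow: a group with two generators and orders logarithmic in $m$ loses only one logarithm.

For $q\ge2$ let $G_q=\mathbb Z_2\wr\mathbb Z_q=\mathbb Z_2^q\rtimes\mathbb Z_q$. Its elements are the pairs $(v,i)$ with $v\in\mathbb Z_2^q$, $i\in\mathbb Z_q$, and
\[
(v,i)(v',i')=(v+\theta^iv',\,i+i'),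
\]
where $\theta$ is the cyclic shift of coordinates. Its order is $m_q=q2^q$. It is generated by the toggle $\beta=(\epsilon,0)$, with $\epsilon$ a standard basis vector, and the shift $\gamma=(0,1)$: the conjugates $\gamma^i\beta\gamma^{-i}=(\theta^i\epsilon,0)$ generate $\mathbb Z_2^q\times\{0\}$, and $(v,i)=(v,0)\gamma^i$. For $x=(v,i)$ the second coordinate of $x^q$ is $qi=0$, so $x^q=(v',0)$ for some $v'$, and $x^{2q}=(2v',0)=1$. All orders are therefore at most $2q<m_q$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Write $m=m_q$. By Proposition~\ref{prop:cosets} with $L=m-1$ and $d=2q$, the automaton $\mathcal A(G_q,\{\beta,\gamma\},m-1)$ has SIA index at least $m^2/(2q)$. It has four letters and $2m-2$ states other than $\infty$. Lemma~\ref{lem:encode} with $k=4$ gives an almost contractive pair of maps on $4(2m-2)+1=8m-7$ states with SIA index at least $m^2/(2q)$.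

Given $N\ge57=8m_2-7$, let $q\ge2$ be maximal with $8m_q-7\le N$. Add $N-(8m_q-7)$ new states that both letters send to $\infty$. By Lemma~\ref{lem:zero}(a) this does not change which words are SIA. Since $m_{q+1}=2(1+\frac1q)m_q\le3m_q$, maximality of $q$ gives $N<8m_{q+1}\le24m_q$. Also $q\le\log_2m_q\le\log_2N$. Hence the SIA index is at least
\[
\frac{m_q^2}{2q}\ge\frac{N^2}{2\cdot24^2\log_2N}=\frac{N^2}{1152\log_2N}.\qedhere
\]
\end{proof}

\section{Upper bounds from selections}\label{sec:upper}

To bound the index of a general set $\Sigma$ we pass to an automaton by keeping one positive entry in each row. A map $f$ on the states is a \emph{selection} of a stochastic matrix $A$ if $A_{x,f(x)}>0$ for all $x$. Every row has a positive entry, so any prescription of admissible values $f(x)$ for some states $x$ extends to a selection. Let $\mathcal S(\Sigma)$ be the automaton whose letters are all selections of all matrices in $\Sigma$; it is finite.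

\begin{lemma}\label{lem:select}
If $\mathcal S(\Sigma)$ has a reset word of length $\ell\ge1$, then some product of $\ell$ matrices from $\Sigma$ is SIA.
\end{lemma}

\begin{proof}
Let $f_1\cdots f_\ell$, applied in this order, be constant with value $j$, where $f_t$ is a selection of $A_t\in\Sigma$. For a state $x$ put $x_0=x$ and $x_t=f_t(x_{t-1})$, so $x_\ell=j$. Then $(A_1\cdots A_\ell)_{xj}\ge\prod_{t=1}^\ell(A_t)_{x_{t-1}x_t}>0$. So the $j$-th column of $A_1\cdots A_\ell$ is positive, and Lemma~\ref{lem:column}(i) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
Let $\Sigma$ be almost contractive. We show that $\mathcal S(\Sigma)$ is synchronizing. By Lemma~\ref{lem:column}(ii) and (iii) there is a product $A_1\cdots A_k$ of matrices from $\Sigma$ whose $j$-th column is positive for some $j$. Each state has a path to $j$ along positive entries of $A_1,\dots,A_k$, but the paths of different states must be made consistent: two tokens at the same state at the same time have to take the same edge. So we choose the edge as a function of the time and the current state. A matrix that appears at several times may thus receive different selections, which is why $\mathcal S(\Sigma)$ contains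 all of them.

For $1\le t\le k$ let $Y_t$ be the set of states $y$ with $(A_t\cdots A_k)_{yj}>0$, and let $Y_{k+1}=\{j\}$. For $y\in Y_t$ there is a $y'\in Y_{t+1}$ with $(A_t)_{yy'}>0$: for $t=k$ this is the definition of $Y_k$, and for $t<k$ it follows from $(A_t\cdots A_k)_{yj}=\sum_{y'}(A_t)_{yy'}(A_{t+1}\cdots A_k)_{y'j}$. Hence $A_t$ has a selection $f_t$ with $f_t(Y_t)\subseteq Y_{t+1}$. Since $Y_1$ is the set of all states, $f_1\cdots f_k$ is constant with value $j$.

So $\mathcal S(\Sigma)$ has a reset word of length at most $\rho(n)$, and it is nonempty because $n\ge2$. By Lemma~\ref{lem:select} the SIA index of $\Sigma$ is at most $\rho(n)$. If $\rho(n)=O(n^2)$, this bound and Corollary~\ref{cor:quadratic} give $s(n)=\Theta(n^2)$.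
\end{proof}

With a common absorbing state, dead tokens stay dead, so the greedy procedure of Lemma~\ref{lem:zero}(b) is available. It becomes efficient if we always kill the nearest token: while many tokens are alive, few states are free, and the nearest token cannot be far from $\infty$.

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
Let $\infty$ be absorbing for all $A\in\Sigma$. Then every selection fixes $\infty$, so $\mathcal S(\Sigma)$ is an automaton with zero. Draw an edge $x\to y$ whenever $A_{xy}>0$ for some $A\in\Sigma$; each edge is realized by a letter of $\mathcal S(\Sigma)$. If $P$ is an SIA product, the row of $\infty$ in every $P^k$ is $\delta_\infty$, so all rows of the limit are $\delta_\infty$ and $(P^k)_{x\infty}>0$ for all $x$ and large $k$. Hence every state $x$ has a path to $\infty$; let $\operatorname{dist}(x)$ be the length of a shortest one.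

Place a token on every state, and let $S$ be the set of states other than $\infty$ that are currently occupied; at the start $|S|=n-1$. While $S\ne\emptyset$, choose $x\in S$ with least $\delta=\operatorname{dist}(x)$, and a shortest path from $x$ to $\infty$. Its $\delta-1$ intermediate states have distances $\delta-1,\dots,1$. So they are distinct, different from $\infty$, and outside $S$ by the choice of $x$. Therefore $\delta-1\le(n-1)-|S|$, that is, $\delta\le n-|S|$. Reading $\delta$ letters that realize the edges of the path sends $x$ to $\infty$ and keeps $\infty$ fixed, so $|S|$ drops by at least $1$.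

Each value of $|S|$ in $\{1,\dots,n-1\}$ occurs in at most one round, so the total length of the resulting reset word is at most
\[
\sum_{i=1}^{n-1}(n-i)=\frac{n(n-1)}2 ,
\]
and it is nonempty because $n\ge2$. Lemma~\ref{lem:select} gives the bound on the SIA index. The automata constructed for Theorems~\ref{thm:exact} and~\ref{thm:two} are automata with zero, and the proof of Corollary~\ref{cor:quadratic} uses only the former. So for $n\ge6$ the maximal index in this class lies between $(n+1)^2/9$ and $n(n-1)/2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Applied Mathematics} (as printed: APPLIED MATHEMATICS),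
\texttt{https://\allowbreak dial.uclouvain.be/\allowbreak pr/\allowbreak boreal/\allowbreak object/\allowbreak boreal\%3A207888/\allowbreak datastream/\allowbreak PDF\_01/\allowbreak view}.

\bibitem{Frankl}
Frankl, 1982.

\bibitem{Pin}
Pin, 1983.

\end{thebibliography}
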